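# Face rings and barycentric subdivisions as modules over the rank parameters

## 1. Two modules on one simplex with the same boundary rule

Fix a field $k$, an integer $d\ge 0$, and the polynomial ring $T=k[t_1,\dots,t_d]$ with $\deg t_i=i$. All simplicial complexes are finite and contain the empty face. For a set $G$ of vertices write $x^G=\prod_{v\in G}x_v$.

Let $F$ be a set with $m\le d$ elements. We attach to it two graded rings on which $T$ acts.

* $N_F=k[x_v:v\in F]$ with $\deg x_v=1$, where $t_i$ acts as multiplication by $\sum_{G\subseteq F,\,|G|=i}x^G$. This is the $i$-th elementary symmetric polynomial $e_i$, and it is $0$ for $i>m$.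
* $M_F=k[y_G:\varnothing\ne G\subseteq F]/(y_Gy_H:\ G,H \text{ incomparable})$ with $\deg y_G=|G|$, where $t_i$ acts as multiplication by $\sum_{G\subseteq F,\,|G|=i}y_G$.

As rings these are very different: for $m\ge 2$ the first is a domain and the second is not. They do share one rule. The only $m$-element subset of $F$ is $F$ itself, so $t_m$ acts as $x^F$ on $N_F$ and as $y_F$ on $M_F$. Setting $x^F=0$, or $y_F=0$, produces the same kind of object on the boundary $\partial F=2^F\setminus\{F\}$. So in both cases dividing by the single operator $t_m$ is the same as restricting to the boundary.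

Suppose now that an isomorphism $\psi_{\partial F}$ between the two boundary modules is already known. We look for a map $\psi_F$ completing the square
$$\begin{array}{ccc}N_F&\xrightarrow{\ \psi_F\ }&M_F\\ \downarrow&&\downarrow\\ N_{\partial F}&\xrightarrow{\ \psi_{\partial F}\ }&M_{\partial F}\end{array}\tag{1}$$
The whole proof turns on this square. It exists because $N_F$ is free over $k[t_1,\dots,t_m]$, and $\psi_F$ is automatically bijective because both vertical arrows are reduction modulo $t_m$. Filling the squares one face at a time, starting with the smallest faces, produces an isomorphism on any simplicial complex.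

Here are the definitions for a whole complex. Let $\Gamma$ be a simplicial complex whose faces have at most $d$ vertices.

**Definition (the modules $N_\Gamma$ and $M_\Gamma$).** $N_\Gamma:=k[\Gamma]=k[x_v]/(x^G:G\notin\Gamma)$, with $t_i$ acting as $\sum_{F\in\Gamma,|F|=i}x^F$. And
$$M_\Gamma:=k[y_F:\varnothing\ne F\in\Gamma]/(y_Fy_G:F,G\text{ incomparable}),\qquad \deg y_F=|F|,$$
with $t_i$ acting as $\sum_{F\in\Gamma,|F|=i}y_F$. Empty sums are $0$.

A monomial is nonzero in $N_\Gamma$ exactly when its support is a face of $\Gamma$, and these monomials form a basis. A monomial is nonzero in $M_\Gamma$ exactly when its support is a chain of nonempty faces, and these form a basis. For $\Gamma=2^F$ we recover $N_F$ and $M_F$, and for $\Gamma=\partial F$ (when $F\ne\varnothing$) we write $N_{\partial F}$, $M_{\partial F}$.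

For a subcomplex $\Gamma'\subseteq\Gamma$ there are restriction maps $N_\Gamma\to N_{\Gamma'}$ and $M_\Gamma\to M_{\Gamma'}$. The first kills every monomial whose support is not in $\Gamma'$; the second kills every $y_F$ with $F\notin\Gamma'$. They are surjective graded ring maps. They are $T$-linear because they send the element by which $t_i$ acts for $\Gamma$ to the corresponding element for $\Gamma'$. Restricting in two stages agrees with restricting at once.

**Lemma 1 (boundary rule).** Let $|F|=m\ge 1$. Then $\ker(N_F\to N_{\partial F})=t_mN_F$ and $\ker(M_F\to M_{\partial F})=t_mM_F$.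

*Proof.* The first kernel is spanned by the monomials with support exactly $F$, that is, those divisible by $x^F$. So it is $x^FN_F=t_mN_F$. The second kernel is spanned by the basis monomials divisible by $y_F$. Since $F$ is comparable to every subset of $F$, multiplication by $y_F$ sends basis monomials to basis monomials, and its image is spanned by exactly the basis monomials divisible by $y_F$. So the kernel is $y_FM_F=t_mM_F$. $\square$

## 2. Betti numbers over the rank parameters

Here is what the construction is for. Let $\Delta$ be a nonempty simplicial complex on $\{1,\dots,n\}$, with every $\{v\}$ a face, of dimension $d-1$. Its Stanley–Reisner ring is $k[\Delta]=k[x_1,\dots,x_n]/(x^G:G\notin\Delta)$ with $\deg x_i=1$, and $\dim k[\Delta]=d$. For $1\le i\le d$ put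
$$\theta_i=\sum_{F\in\Delta,\ |F|=i}x^F,\qquad A=k[\theta_1,\dots,\theta_d],\quad \deg\theta_i=i.$$
The $\theta_i$ are algebraically independent: restricted to a facet with $d$ vertices, they become the elementary symmetric polynomials in $d$ variables. So $t_i\mapsto\theta_i$ identifies $T$ with $A$, and $k[\Delta]$ as an $A$-module is exactly $N_\Delta$. It is a finitely generated graded $A$-module.

The question is to find the graded Betti numbers $\dim_k\mathrm{Tor}^A_i(k[\Delta],k)_j$. They count the generators in degree $j$ (for $i=0$), the minimal relations among them (for $i=1$), and so on.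

The proposed answer involves the barycentric subdivision $\mathrm{Sd}\,\Delta$. Its vertices are the nonempty faces $F$ of $\Delta$, and its faces are the chains $F_1\subsetneq F_2\subsetneq\cdots$. Color the vertex $F$ by $|F|\in\{1,\dots,d\}$. For $S\subseteq\{1,\dots,d\}$ let $\mathrm{Sd}\,\Delta|_S$ be the induced subcomplex on the vertices with color in $S$. Let $\tilde H^m(-,k)$ be reduced simplicial cohomology, with $\tilde H^{-1}(\varnothing,k)=k$. A set of nonempty faces that is not a chain contains an incomparable pair, so $M_\Delta=k[\mathrm{Sd}\,\Delta]$.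

The conjecture of Adams–Reiner, posed in "Resolutions of Stanley–Reisner rings and a colorful Hochster formula", is
$$\mathrm{Tor}_i^A(k[\Delta],k)_j\cong\bigoplus_{\substack{S\subseteq\{1,\dots,d\}\\ \sum_{s\in S}s=j}}\tilde H^{|S|-i-1}(\mathrm{Sd}\,\Delta|_S,k)\qquad\text{for all } i,j.\tag{2}$$

We shall prove it, by way of the following statement.

**Theorem A.** There are graded $T$-module isomorphisms $\psi_F:N_F\to M_F$ $(F\in\Delta)$ commuting with all restrictions $F\supseteq G$. Consequently $k[\Delta]\cong k[\mathrm{Sd}\,\Delta]$ as graded $A$-modules.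

The right side of (2) is then obtained by computing the Koszul homology of $k[\mathrm{Sd}\,\Delta]$, which has a finer grading than $k[\Delta]$.

## 3. Three complexes by hand, and a bijection that is not linear

**Two points.** Let $\Delta=\{\varnothing,\{1\},\{2\}\}$, so $d=1$ and $k[\Delta]=k[x_1,x_2]/(x_1x_2)$ with $\theta_1=x_1+x_2$. Since $\theta_1^n=x_1^n+x_2^n$ for $n\ge1$ and $\theta_1^nx_1=x_1^{n+1}$, the module is free over $k[\theta_1]$ with basis $1,x_1$. On the other side $\mathrm{Sd}\,\Delta$ is two points of color $1$. The set $S=\varnothing$ contributes $k$ at $(i,j)=(0,0)$, and $S=\{1\}$ contributes $\tilde H^0(\text{two points})=k$ at $(0,1)$. The two sides agree.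

**An edge.** Let $\Delta=2^{\{1,2\}}$, so $\theta_1=x_1+x_2$ and $\theta_2=x_1x_2$. The ring $k[x_1,x_2]$ is free over $k[\theta_1,\theta_2]$ with basis $1,x_2$. So only $\mathrm{Tor}_0$ is nonzero, with one class in degree $0$ and one in degree $1$. The subdivision is a path $\{1\}-\{1,2\}-\{2\}$. Again $S=\varnothing$ gives $k$ at $(0,0)$ and $S=\{1\}$ (two points) gives $k$ at $(0,1)$. For $S=\{2\}$ we have a single point and for $S=\{1,2\}$ a path, so both contribute nothing.

**An edge and a point.** Let $\Delta$ have facets $\{1,2\}$ and $\{3\}$. Then $k[\Delta]=k[x_1,x_2,x_3]/(x_1x_3,x_2x_3)$, $\theta_1=x_1+x_2+x_3$, $\theta_2=x_1x_2$. We have $\theta_1x_3=x_3^2$ and $\theta_2x_3=0$, so $Ax_3=x_3k[x_3]\cong (A/\theta_2A)(-1)$. The quotient by $Ax_3$ is $k[x_1,x_2]$, which is free over $A$ on $1,x_2$, so the extension splits: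
$$k[\Delta]\cong A\oplus A(-1)\oplus (A/\theta_2A)(-1).$$
Hence $\mathrm{Tor}_0$ has dimension $1$ in degree $0$ and $2$ in degree $1$, and $\mathrm{Tor}_1$ is $k$ in degree $3$. Now the formula: $\mathrm{Sd}\,\Delta$ is a path $\{1\}-\{1,2\}-\{2\}$ together with the isolated vertex $\{3\}$. The set $S=\{1\}$ gives $\tilde H^0(\text{three points})=k^2$ at $(0,1)$; $S=\{2\}$ gives nothing; and $S=\{1,2\}$ (with $j=3$) gives $\tilde H^{1-i}$ of a two-component forest, which is $k$ for $i=1$ and $0$ otherwise. This agrees again.

**The monomial bijection.** The two modules have equally many basis monomials in each degree.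

**Lemma 2.** $\dim_k(N_F)_j=\dim_k(M_F)_j<\infty$ for all $F$ and $j$.

*Proof.* Given a monomial $x^a=\prod_v x_v^{a_v}$ in $N_F$, let $F_r=\{v:a_v\ge r\}$ for $r\ge1$. Then $F_1\supseteq F_2\supseteq\cdots$, and we send $x^a$ to $\prod_{r:\,F_r\ne\varnothing}y_{F_r}$. Its support is a chain and its degree is $\sum_r|F_r|=\sum_va_v$. The inverse sends a monomial $\prod_r y_{F_r}$ supported on a chain (a multichain, repetitions allowed) to $\prod_rx^{F_r}$. So this is a degree-preserving bijection of monomial bases. Each degree contains finitely many monomials. $\square$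

It is tempting to hope that this bijection, extended linearly, is already $T$-linear. It is not, and the edge shows where it breaks. In $N_F$ we have $t_1x_1=x_1^2+x_1x_2$, which the bijection sends to $y_1^2+y_{12}$. But $x_1$ goes to $y_1$, and $t_1y_1=(y_1+y_2)y_1=y_1^2$. The obstruction is the product of two monomials with incomparable supports: it vanishes in $M_F$, while in $N_F$ it survives as $x^{12}$.

The edge also shows what a correct isomorphism looks like. By $T$-linearity and the basis $1,x_2$, set $\psi(1)=1$, $\psi(x_2)=y_2$. Then $\psi(x_1)=\psi(\theta_1\cdot 1-x_2)=y_1$ and $\psi(x_1x_2)=\psi(\theta_2\cdot1)=y_{12}$. From $x_1^2=\theta_1x_1-\theta_2$ we get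
$$\psi(x_1^2)=(y_1+y_2)y_1-y_{12}=y_1^2-y_{12}.$$
There is a correction term, and it is a multiple of $t_2$. So one should not prescribe $\psi$ on monomials. One should prescribe it on a $T$-basis, and use the freedom modulo $t_m$ to match the boundary. Note also that $\psi$ is not a ring map: $\psi(x_1)\psi(x_2)=y_1y_2=0\ne y_{12}=\psi(x_1x_2)$.

## 4. Recovering a complex from its faces

This section shows that isomorphisms which are compatible on faces assemble into one isomorphism on the complex.

For a diagram of graded modules indexed by the faces of $\Gamma$ with restriction maps, $\varprojlim_{F\in\Gamma}$ is taken degree by degree. A degree-$j$ element is a family $(f_F)_{F\in\Gamma}$ of degree-$j$ elements such that $f_F$ restricts to $f_G$ whenever $G\subseteq F$. For two points, for instance, $\varprojlim N_F$ consists of pairs $(f_1(x_1),f_2(x_2))$ with $f_1(0)=f_2(0)$, which is indeed $k[x_1,x_2]/(x_1x_2)$.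

**Lemma 3 (gluing).** The restriction maps induce isomorphisms of graded $T$-modules $N_\Gamma\cong\varprojlim_{F\in\Gamma}N_F$ and $M_\Gamma\cong\varprojlim_{F\in\Gamma}M_F$.

*Proof.* To each basis monomial $m$ assign a face $s(m)$: for $N_\Gamma$ the support of $m$; for $M_\Gamma$ the largest face in the chain supporting $m$, with $s(1)=\varnothing$. In both cases the basis monomials of the module at a face $F$ are those $m$ with $s(m)\subseteq F$, and restriction to $G$ sends $m$ to $m$ if $s(m)\subseteq G$ and to $0$ otherwise. (For $M$: the monomial survives exactly when all faces of its chain lie in $G$, which is a condition on the largest one.)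

A degree-$j$ element of the limit is a family $f_F=\sum_{s(m)\subseteq F}a_{F,m}m$, and compatibility says $a_{F,m}=a_{G,m}$ whenever $s(m)\subseteq G\subseteq F$. Taking $G=s(m)$ gives $a_{F,m}=a_{s(m),m}=:a_m$, independent of $F$. The element $\sum_ma_mm$, a finite sum since all $m$ have degree $j$, restricts to $f_F$ on every $F$. It is the only such element, since its coefficient at $m$ can be read off on the face $s(m)$. The maps are $T$-linear because restrictions are. $\square$

## 5. Filling the square: proof of Theorem A

The one input from outside is the freeness of a polynomial ring over its symmetric polynomials. It is classical (e.g. Bourbaki, *Algebra*, Ch. IV, §6, no. 1). We give the short argument because we need it later over any coefficient ring.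

**Fact (symmetric polynomials).** Let $R$ be a commutative ring. Then $R[x_1,\dots,x_m]$ is free over the polynomial ring $R[e_1,\dots,e_m]$ with basis $\{x_1^{a_1}\cdots x_m^{a_m}:0\le a_i<i\}$.

*Proof.* Induct on $m$; the case $m=0$ is trivial. Let $e_i'$ be the elementary symmetric polynomials in $x_1,\dots,x_{m-1}$, with $e'_0=1$. By induction, $R[x_1,\dots,x_m]$ is free over $R[e_1',\dots,e_{m-1}',x_m]$ with basis $\prod_{i<m}x_i^{a_i}$, $0\le a_i<i$. From $e_i=e_i'+x_me_{i-1}'$ for $1\le i\le m-1$, a triangular change of variables, the ring $R[e_1',\dots,e_{m-1}',x_m]$ is also the polynomial ring $B[x_m]$ with $B=R[e_1,\dots,e_{m-1}]$. Solving successively, $e'_{m-1}=e_{m-1}-x_me_{m-2}+\cdots+(-1)^{m-1}x_m^{m-1}$, so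
$$e_m=x_me'_{m-1}=x_me_{m-1}-x_m^2e_{m-2}+\cdots+(-1)^{m-1}x_m^m .$$
Thus $\pm e_m$ is a monic polynomial of degree $m$ in $x_m$ over $B$; call it $p$. The elements $x_m^ap^b$ with $0\le a<m$, $b\ge0$ are monic in $x_m$, one in each degree $a+mb$, so they form a $B$-basis of $B[x_m]$. Hence $p$ is transcendental over $B$, and $B[x_m]$ is free over $B[p]=R[e_1,\dots,e_m]$ with basis $1,x_m,\dots,x_m^{m-1}$. Multiplying the two bases gives the claim. $\square$

**Proof of Theorem A.** We construct $\psi_F$ by induction on $m=|F|$. For $F=\varnothing$ both modules are $k$, with every $t_i$ acting as $0$, and $\psi_\varnothing=\mathrm{id}$. Now let $m\ge1$ and suppose compatible isomorphisms $\psi_G$ have been constructed for all faces with fewer than $m$ vertices, in particular for all $G\subsetneq F$.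

**Step 1: an isomorphism on the boundary.** This produces the bottom row of (1). By Lemma 3 applied to $\Gamma=\partial F$, the modules $N_{\partial F}$ and $M_{\partial F}$ are the limits of $N_G$ and $M_G$ over $G\subsetneq F$. A compatible family of isomorphisms induces an isomorphism of limits, so $\psi_{\partial F}:=\varprojlim_{G\subsetneq F}\psi_G:N_{\partial F}\to M_{\partial F}$ is a graded $T$-isomorphism.

**Step 2: the lift.** This produces the top row. On $N_F,M_F,N_{\partial F},M_{\partial F}$ the variables $t_j$ with $j>m$ act as $0$, so a map among them is $T$-linear exactly when it is linear over $T_m=k[t_1,\dots,t_m]$. By the Fact, $N_F$ is a free graded $T_m$-module with a homogeneous basis. For each basis element $u$, take its image in $N_{\partial F}$, apply $\psi_{\partial F}$, and choose a homogeneous preimage of the same degree under the surjection $M_F\to M_{\partial F}$; call it $\psi_F(u)$. Extending $T_m$-linearly gives a graded $T$-linear $\psi_F:N_F\to M_F$ for which (1) commutes. Composing (1) with the restrictions $N_{\partial F}\to N_G$, $M_{\partial F}\to M_G$ shows that $\psi_F$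 is compatible with $\psi_G$ for every $G\subsetneq F$.

The direction of the arrow matters here: at this stage only $N_F$ is known to be free.

**Step 3: surjectivity.** By Lemma 1, (1) identifies $\psi_F$ modulo $t_m$ with $\psi_{\partial F}$, which is onto. Hence $M_F=\psi_F(N_F)+t_mM_F$; in degree $j$,
$$(M_F)_j=\psi_F((N_F)_j)+t_m(M_F)_{j-m}.$$
Since $m\ge1$ and there is nothing in negative degree, induction on $j$ gives $(M_F)_{j-m}=\psi_F((N_F)_{j-m})$. Then $t_m(M_F)_{j-m}=\psi_F(t_m(N_F)_{j-m})\subseteq\psi_F((N_F)_j)$. So $\psi_F$ is surjective.

**Step 4: injectivity.** In each degree $\psi_F$ is a surjection between $k$-spaces of the same finite dimension (Lemma 2), hence injective. This completes the induction.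

**Step 5: gluing over $\Delta$.** By Lemma 3, $\varprojlim_{F\in\Delta}\psi_F:N_\Delta\to M_\Delta$ is an isomorphism of graded $T$-modules, that is, $k[\Delta]\cong k[\mathrm{Sd}\,\Delta]$ as graded $A$-modules. $\square$

## 6. Koszul homology of a colored face ring

We now compute the Tor of $M_\Delta$. What helps is that $M_\Delta$, unlike $k[\Delta]$, carries a grading by $\mathbb N^d$ in which $t_s$ is homogeneous of degree the $s$-th unit vector. The formula below is the colorful Hochster formula of Adams–Reiner. The proof works over any commutative ring and uses only that a face has at most one vertex of each color; we state it that way for use in Section 9.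

**Proposition 4.** Let $R$ be a commutative ring, $T=R[t_1,\dots,t_d]$, and let $\Sigma$ be a finite simplicial complex whose vertices are colored by $\{1,\dots,d\}$ so that each face has at most one vertex of each color. Let $R[\Sigma]$ be its Stanley–Reisner ring on variables $y_v$, with $\deg y_v$ the color of $v$, and let $t_s$ act as $\sum_{v\text{ of color }s}y_v$. Then
$$\mathrm{Tor}^T_i(R[\Sigma],R)_j\cong\bigoplus_{S\subseteq\{1,\dots,d\},\ \sum_{s\in S}s=j}\tilde H^{|S|-i-1}(\Sigma|_S;R).$$
In particular, with $\Sigma=\mathrm{Sd}\,\Delta$ and $R=k$, this computes $\mathrm{Tor}^T_i(M_\Delta,k)_j$.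

*Proof.* Write $M=R[\Sigma]$.

**Step 1: the graded Koszul complex.** This turns Tor into explicit linear algebra. The Koszul complex on $t_1,\dots,t_d$ is a free resolution of $R=T/(t_1,\dots,t_d)$, so Tor is the homology of $K_i=\bigoplus_{|U|=i}M\,e_U$, $U\subseteq\{1,\dots,d\}$, with
$$d(fe_U)=\sum_{u\in U}(-1)^{\mathrm{pos}_U(u)}(t_uf)\,e_{U\setminus u},\qquad \mathrm{pos}_U(u)=\#\{u'\in U:u'<u\}.$$
Let $\epsilon_1,\dots,\epsilon_d$ be the unit vectors of $\mathbb N^d$. Put $\deg y_v=\epsilon_s$ for $v$ of color $s$, $\deg t_s=\epsilon_s$, and $\deg e_U=\sum_{u\in U}\epsilon_u$. Then $d$ preserves degree, so $K=\bigoplus_{b\in\mathbb N^d}K_b$ as complexes, and the $\mathbb N$-grading comes from $\epsilon_s\mapsto s$. It remains to compute the homology of each $K_b$.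

**Step 2: how $t_s$ acts.** Let $b\in\mathbb N^d$. A monomial with support $\sigma\in\Sigma$ has degree $b$ exactly when the color set of $\sigma$ is $\mathrm{supp}(b)$ and the exponent of its color-$s$ vertex is $b_s$ for each $s\in\mathrm{supp}(b)$. So $M_b$ has a basis in bijection with the faces $\sigma$ of color set exactly $\mathrm{supp}(b)$. In these bases, $t_s:M_b\to M_{b+\epsilon_s}$ is:

* if $s\in\mathrm{supp}(b)$, the identity $\sigma\mapsto\sigma$, because a color-$s$ vertex other than the one in $\sigma$ cannot be added to $\sigma$;
* if $s\notin\mathrm{supp}(b)$, the map $\sigma\mapsto\sum_v\sigma\cup\{v\}$ over color-$s$ vertices $v$ with $\sigma\cup\{v\}\in\Sigma$.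

**Step 3: $K_b$ is acyclic if some $b_s\ge2$.** This removes all but finitely many degrees. Fix such an $s$. For $W\not\ni s$ put $e_s\wedge e_W=(-1)^{\mathrm{pos}_W(s)}e_{W\cup s}$, and extend this linearly. Then
$$d(f\,e_s\wedge e_W)=t_sf\,e_W-e_s\wedge d(fe_W).\tag{3}$$
Let us check the signs. The term with $u=s$ has sign $(-1)^{\mathrm{pos}_W(s)+\mathrm{pos}_{W\cup s}(s)}=1$. For $u\in W$ the coefficient of $t_uf\,e_{(W\cup s)\setminus u}$ is $(-1)^{\mathrm{pos}_W(s)+\mathrm{pos}_{W\cup s}(u)}$ on the left and $-(-1)^{\mathrm{pos}_W(u)+\mathrm{pos}_{W\setminus u}(s)}$ on the right. Here $\mathrm{pos}_{W\cup s}(u)$ exceeds $\mathrm{pos}_W(u)$ by $1$ exactly when $s<u$, and $\mathrm{pos}_{W\setminus u}(s)$ is less than $\mathrm{pos}_W(s)$ by $1$ exactly when $u<s$. Exactly one of the two happens, so the signs agree.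

Let $f e_W\in K_b$ with $s\notin W$. The degree of $f$ has $s$-coordinate $b_s\ge2$. By Step 2, $t_s$ is bijective onto the component of $M$ containing $f$ (it starts in $s$-coordinate $b_s-1\ge1$), so $t_s^{-1}f$ makes sense, and $t_s^{-1}$ commutes with every $t_u$, $u\neq s$, because $t_s$ does. Define
$$h(fe_W)=(t_s^{-1}f)\,e_s\wedge e_W\ \ (s\notin W),\qquad h(f\,e_s\wedge e_W)=0.$$
Then, by (3),
$$dh(fe_W)+hd(fe_W)=fe_W-e_s\wedge d(t_s^{-1}f\,e_W)+e_s\wedge t_s^{-1}d(fe_W)=fe_W,$$
and $dh+hd$ on $f\,e_s\wedge e_W$ equals $h(t_sf\,e_W)-h(e_s\wedge d(fe_W))=f\,e_s\wedge e_W$. So $h$ is a contracting homotopy of $K_b$, and $H(K_b)=0$.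

**Step 4: $K_b$ for $b=\mathbf 1_S:=\sum_{s\in S}\epsilon_s$.** This identifies what is left with cochains. A basis of $(K_i)_{\mathbf 1_S}$ consists of $\sigma e_U$ with $U\subseteq S$, $|U|=i$, and $\sigma$ a face of color set $S\setminus U$. The set $U$ is determined by $\sigma$, so $\sigma$ runs over all faces of $\Sigma|_S$ with $|S|-i$ vertices, that is, of dimension $|S|-i-1$. Order the vertices of faces by color. The augmented coboundary, on the basis of cochains dual to faces, is
$$\delta\sigma=\sum_v(-1)^{\#\{w\in S\setminus U:\,w<u\}}\,\sigma\cup\{v\},$$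
over vertices $v$ of color $u\in S$ with $v\notin\sigma$ and $\sigma\cup\{v\}\in\Sigma$; necessarily $u\in U$. Set
$$\Phi(\sigma e_U)=\varepsilon(U)\,\sigma,\qquad \varepsilon(U)=\prod_{u\in U}(-1)^{\mathrm{pos}_S(u)}.$$
Since $\mathrm{pos}_S(u)=\mathrm{pos}_U(u)+\#\{w\in S\setminus U:w<u\}$, we have $\mathrm{pos}_U(u)+\mathrm{pos}_S(u)\equiv\#\{w\in S\setminus U:w<u\}\pmod 2$. Using $\varepsilon(U\setminus u)=\varepsilon(U)(-1)^{\mathrm{pos}_S(u)}$ and the second case of Step 2,
$$\Phi(d(\sigma e_U))=\varepsilon(U)\sum_{u\in U}(-1)^{\mathrm{pos}_U(u)+\mathrm{pos}_S(u)}\,t_u\sigma=\varepsilon(U)\,\delta\sigma=\delta\,\Phi(\sigma e_U).$$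
So $\Phi$ is an isomorphism of complexes from $(K_i)_{\mathbf 1_S}$ to $\tilde C^{|S|-i-1}(\Sigma|_S;R)$, and $H_i(K)_{\mathbf 1_S}\cong\tilde H^{|S|-i-1}(\Sigma|_S;R)$. For $S=\varnothing$ this is $R$ when $i=0$ and $0$ otherwise.

**Step 5: collecting degrees.** Every $b\in\mathbb N^d$ either has some $b_s\ge2$ or equals $\mathbf 1_S$ for a unique $S$, and $\mathbf 1_S$ has $\mathbb N$-degree $\sum_{s\in S}s$. Summing over the $b$ of $\mathbb N$-degree $j$ gives the formula. $\square$

**Theorem 5 (the Adams–Reiner conjecture).** Formula (2) holds for every field $k$ and every $\Delta$ as in Section 2.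

*Proof.* By Theorem A, $\mathrm{Tor}^A_i(k[\Delta],k)_j\cong\mathrm{Tor}^T_i(M_\Delta,k)_j$ with $T=A$ via $t_i\mapsto\theta_i$. Proposition 4 with $\Sigma=\mathrm{Sd}\,\Delta$ computes the right side. $\square$

## 7. Simplicial posets and weighted parameters

The square (1) uses little about simplicial complexes and nothing about fields beyond counting dimensions. We now set up the more general situation.

From here on $R\ne0$ is a commutative ring.

**Definition (simplicial poset).** A finite poset $P$ is *simplicial* if it has a minimum $\hat0$ and each interval $[\hat0,p]$ is Boolean, that is, isomorphic to the poset of subsets of a finite set; the size of that set is the rank $|p|$.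

For $p\in P$ the set of atoms below $p$ has $|p|$ elements, and sending $q\le p$ to its set of atoms is an order isomorphism from $[\hat0,p]$ to the subsets of the atoms below $p$. The face poset of a simplicial complex is an example. A new one is $P=\{\hat0,a,b,p,q\}$ with $a,b$ atoms and $a,b<p$, $a,b<q$: two edges glued along both endpoints. Two elements of a simplicial poset may have several minimal upper bounds, as $a,b$ do here.

Let $d=\max|p|$ and $T=R[t_1,\dots,t_d]$, $\deg t_i=i$. For $p\in P$ put $N_p=R[x_a:a\le p\text{ an atom}]$, and $x^q=\prod_{a\le q}x_a$ for $q\le p$. For $q\le p$, restriction $N_p\to N_q$ kills the $x_a$ with $a\not\le q$. For an order ideal (down-closed subset) $Q\ni\hat0$ set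
$$R[Q]:=\varprojlim_{p\in Q}N_p\quad\text{(degreewise)}.$$
Note that $R[[\hat0,p]]=N_p$, since $p$ is the largest index. In the two-edge example, $R[P]$ consists of pairs $(f_p,f_q)$ of polynomials in $x_a,x_b$ with $f_p-f_q\in(x_ax_b)$.

Let $\mathrm{Sd}\,Q$ be the order complex of $Q\setminus\hat0$ (faces are chains), colored by rank, and $M_Q=R[\mathrm{Sd}\,Q]$ with $\deg y_p=|p|$ and $t_i$ acting as $\sum_{p\in Q,|p|=i}y_p$. Write $M_p=M_{[\hat0,p]}$. A subscript $\partial p$ means $[\hat0,p)$, for $p>\hat0$. As before, restriction $M_Q\to M_{Q'}$ kills the variables outside $Q'$.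

Finally let $c=(c_p)_{p>\hat0}$ be weights in $R$. Write $R[Q]^c$ for $R[Q]$ with $t_i$ acting as $\theta_i^c$, the family with value $\sum_{q\le p,\,|q|=i}c_qx^q$ at $p$; write $N_p^c$, $N_{\partial p}^c$ for $Q=[\hat0,p]$, $[\hat0,p)$. The family is compatible: for $p'\le p$, a term $x^q$ with $q\le p$ and $q\not\le p'$ contains an atom not below $p'$, so it is killed, and the other terms survive. Restrictions are therefore $T$-linear.

**Lemma 6.** Let $Q\ni\hat0$ be an order ideal of $P$.

(a) $R[Q]$ is $R$-free on pairs $(s,m)$ with $s\in Q$ and $m$ a monomial in all the variables $x_a$, $a\le s$, each with positive exponent. The pair stands for the family with value $m$ at $p\ge s$ and $0$ elsewhere. Restriction $R[Q]\to R[Q']$ to an order ideal $Q'\ni\hat0$ sends $(s,m)$ to itself if $s\in Q'$ and to $0$ otherwise; in particular it is surjective. Also $R[Q]\cong\varprojlim_{p\in Q}N_p$ is an isomorphism of $T$-modules for each choice of weights.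

(b) $M_Q\cong\varprojlim_{p\in Q}M_p$ as graded $T$-modules, and restrictions $M_Q\to M_{Q'}$ are surjective.

(c) If $|p|=r\ge1$, then $\ker(M_p\to M_{\partial p})=t_rM_p$, and $\ker(N^c_p\to N^c_{\partial p})=x^pN_p$, which is $t_rN_p^c$ if $c_p$ is a unit.

(d) In each degree, $N_p$ and $M_p$ are free $R$-modules of equal finite rank.

*Proof.* (a) A monomial of $N_p$ has as support a set of atoms below $p$, which is the atom set of a unique $s\le p$. So $N_p$ has basis the pairs $(s,m)$ with $s\le p$. For $q\le p$, restriction to $N_q$ keeps $(s,m)$ exactly when the atoms of $s$ lie below $q$, that is, when $s\le q$ (the interval $[\hat0,p]$ is Boolean). Now argue as in Lemma 3: in a compatible family of degree $j$ the coefficient of $(s,m)$ at $p\ge s$ equals its coefficient at $s$, hence does not depend on $p$; conversely arbitrary coefficients give a compatible family, and there are finitely many pairs of degree $j$. The remaining statements are immediate, the last because restrictions are $T$-linear.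

(b) A basis monomial of $M_Q$ is supported on a chain. Let $s(m)$ be its largest element ($\hat0$ for $m=1$). The monomial survives restriction to $p$ exactly when $s(m)\le p$. The argument of Lemma 3 applies, and surjectivity is clear.

(c) In $[\hat0,p]$ the only element of rank $r$ is $p$, so $t_r$ acts as $y_p$ on $M_p$ and as $c_px^p$ on $N^c_p$. The kernel for $M$ is spanned by the basis monomials divisible by $y_p$, and since $p$ is comparable to every element of $[\hat0,p]$ this is $y_pM_p$. The kernel for $N$ is spanned by the pairs $(p,m)$, by (a), so it is $x^pN_p$; if $c_p$ is a unit this equals $c_px^pN_p=t_rN_p^c$.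

(d) Since $[\hat0,p]$ is the poset of subsets of the atoms below $p$, the bijection of monomials in Lemma 2 applies unchanged. $\square$

**Proposition 7.** $R[P]$ is Stanley's face ring
$$R[y_p:p\in P]\big/\big(y_{\hat0}-1,\ \ y_py_q-y_{p\wedge q}\textstyle\sum_ry_r\big),$$
where $r$ runs over the minimal upper bounds of $p,q$, and an empty sum means $y_py_q=0$. For the face poset of $\Delta$ one recovers $R[\Delta]$.

(If $p,q$ have a common upper bound $u$, all their common lower bounds lie in $[\hat0,u]$, so $p\wedge q$ exists. In the two-edge example the relations are $y_ay_b=y_p+y_q$ and $y_py_q=0$.)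

*Proof.* Send $y_p$ to the family with value $x^p$ at $u\ge p$ and $0$ elsewhere; by Lemma 6(a) this is the basis element $(p,x^p)$.

**Step 1: the relations hold.** Clearly $y_{\hat0}\mapsto1$. Look at the second relation at $u$. If $u\ge p,q$, let $j$ be the join of $p,q$ in $[\hat0,u]$. Every upper bound of $p,q$ that is $\le u$ lies in $[\hat0,u]$ and is therefore $\ge j$. Hence $j$ is a minimal upper bound, and it is the only one $\le u$. So at $u$ the relation reads $x^px^q=x^{p\wedge q}x^{j}$, which holds in the Boolean interval. If $u$ is not above both $p$ and $q$, the left product is $0$ at $u$, and no upper bound $r$ is $\le u$, so the right side is $0$ too.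

**Step 2: multichain monomials go to the basis.** For $\hat0<p_1\le\cdots\le p_r$, the monomial $y_{p_1}\cdots y_{p_r}$ goes to the family with value $\prod_ix^{p_i}$ at $u\ge p_r$ and $0$ elsewhere. This is the pair $(p_r,\prod_ix^{p_i})$. Given $(s,m)$, the level sets $\{a:\text{exponent of }x_a\text{ in }m\ge i\}$ form the unique multichain in $[\hat0,s]$ with top $s$ mapping to it, as in Lemma 2. The empty multichain corresponds to $(\hat0,1)$. So this is a bijection onto the basis of Lemma 6(a).

**Step 3: multichain monomials span Stanley's ring.** In a monomial containing $y_py_q$ with $p,q$ incomparable, replace this product by $\sum_ry_{p\wedge q}y_r$, or by $0$ if there is no upper bound. Here $|p\wedge q|+|r|=|p|+|q|$, while $|r|>\max(|p|,|q|)$. So the total rank of the monomial is unchanged, and the sum of squares of ranks strictly increases (two numbers with fixed sum have moved apart). The sum of squares is at most the square of the total rank, so the process stops, at a combination of multichain monomials.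

A ring map that carries a spanning set bijectively onto a basis is an isomorphism. The last statement follows from Lemma 3, whose proof holds over $R$: for a face poset, both sides are $\varprojlim N_F$. $\square$

**Theorem B.** Let $P$, $R$, $c$ be as above.

1. If all $c_p$ are units, there are graded $T$-isomorphisms $\phi_Q:M_Q\to R[Q]^c$, for all order ideals $Q\ni\hat0$ of $P$, commuting with all restriction maps.
2. Conversely, if $R[P]^c\cong M_P$ as $T$-modules, or merely if $R[P]^c$ is finitely generated over $T$, then every $c_p$ is a unit.
3. If all $c_p$ are units, then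
$$\mathrm{Tor}^T_i(R[P]^c,R)_j\cong\bigoplus_{\sum S=j}\tilde H^{|S|-i-1}(\mathrm{Sd}\,P|_S;R).$$
For $I=\ker(R[P]^c\to R[Q]^c)$,
$$\mathrm{Tor}^T_i(I,R)_j\cong\bigoplus_{\sum S=j}H^{|S|-i-1}(\mathrm{Sd}\,P|_S,\mathrm{Sd}\,Q|_S;R),$$
the cohomology of the kernel of restriction of augmented cochains. Here $\sum S:=\sum_{s\in S}s$, $S\subseteq\{1,\dots,d\}$.
4. Let a finite group $G$ act on $P$ with $c$ $G$-invariant and all $c_p$ units. Suppose for each $p$ the image of $\mathrm{Stab}_G(p)$ in the permutations of the atoms below $p$ has order invertible in $R$. Then $\phi_P$, and the first isomorphism in (3), can be chosen $G$-equivariant.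

For the two-edge example, $\mathrm{Sd}\,P$ is a $4$-cycle $a-p-b-q$. Part 3 predicts $\mathrm{Tor}_0$ of rank $1$ in each of the degrees $0,1,2,3$ (from $S=\varnothing$, two points, two points, a circle), and no higher Tor. The Hilbert series agrees: counting pairs $(f_p,f_q)$ gives
$$\frac{1}{(1-t)^2}+\frac{t^2}{(1-t)^2}=\frac{(1+t^2)(1+t)}{(1-t)(1-t^2)}=\frac{1+t+t^2+t^3}{(1-t)(1-t^2)}.$$

## 8. Unit weights suffice and are necessary

With general weights there is a new difficulty in the square. On $N^c_p$ the operators $t_i$ are no longer the elementary symmetric polynomials, so the Fact does not say that $N_p^c$ is free, and we cannot lift out of it. The remedy is to run the induction twice. With all weights $1$ the old argument works and shows that $M_p$ is free. Then the arrow is reversed and we lift out of $M_p$.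

**Proof of Theorem B(1).**

**Step 0: a surjection between free $R$-modules of the same finite rank is injective.** This replaces the dimension count. If a square matrix $X$ over $R$ defines a surjection, lift the basis to get a matrix $Y$ with $XY=1$. Then $\det X$ is a unit and $X$ is invertible.

**Step 1: all weights $1$.** This shows that $M_p$ is free over $T_r=R[t_1,\dots,t_r]$, $r=|p|$. We construct compatible graded $T$-isomorphisms $\psi_p:N_p^{\mathbf 1}\to M_p$ by induction on $r$, starting with $\psi_{\hat0}=\mathrm{id}_R$. For $r\ge1$ the maps $\psi_q$, $q<p$, glue by Lemma 6(a),(b) to an isomorphism $\psi_{\partial p}:N^{\mathbf 1}_{\partial p}\to M_{\partial p}$. On $N^{\mathbf 1}_p$, $M_p$ and their boundary versions the $t_j$ with $j>r$ act as $0$. On $N_p^{\mathbf 1}$ the variables $t_1,\dots,t_r$ act as the elementary symmetric polynomials, so by the Fact $N_p^{\mathbf 1}$ is free over $T_r$ with a homogeneous basis. Since $M_p\to M_{\partial p}$ is surjective, the composite $N_p^{\mathbf 1}\to N_{\partial p}^{\mathbf 1}\to M_{\partial p}$ lifts to a graded $T$-linear $\psi_p:N_p^{\mathbf 1}\to M_p$,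 compatible with all $\psi_q$, $q<p$. By Lemma 6(c), $\psi_p$ modulo $t_r$ is the isomorphism $\psi_{\partial p}$, so $M_p=\psi_p(N_p)+t_rM_p$, and induction on degree gives surjectivity. By Lemma 6(d) and Step 0, applied in each degree, $\psi_p$ is bijective. In particular $M_p$ is a free graded $T_r$-module.

**Step 2: unit weights.** We construct compatible graded $T$-isomorphisms $\phi_p:M_p\to N_p^c$ by induction on $r=|p|$, starting with $\phi_{\hat0}=\mathrm{id}_R$. For $r\ge1$ the $\phi_q$, $q<p$, glue to an isomorphism $\phi_{\partial p}:M_{\partial p}\to N_{\partial p}^c$. The $t_j$ with $j>r$ act as $0$ on all four modules. By Step 1, $M_p$ is free over $T_r$ on homogeneous elements, and $N_p^c\to N_{\partial p}^c$ is surjective, so $M_p\to M_{\partial p}\to N^c_{\partial p}$ lifts to a graded $T$-linear $\phi_p:M_p\to N_p^c$, compatible with all $\phi_q$. Since $c_p$ is a unit, Lemma 6(c) says that both vertical maps are reduction modulo $t_r$. So $\phi_p$ modulo $t_r$ is $\phi_{\partial p}$, whence $N_p^c=\phi_p(M_p)+t_rN_p^c$. Induction on degree gives surjectivity, and Lemma 6(d) with Step 0 gives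 bijectivity.

**Step 3: gluing.** Put $\phi_Q=\varprojlim_{p\in Q}\phi_p$. By Lemma 6(a),(b) it is a graded $T$-isomorphism $M_Q\to R[Q]^c$. All the $\phi_Q$ come from one family $(\phi_p)$, so they commute with restrictions. $\square$

**Proof of Theorem B(2).**

**Step 1: $M_P$ is finitely generated over $T$.** This reduces the first hypothesis to the second. By (1), $M_P\cong R[P]^{\mathbf 1}$. We show by induction on $|Q|$ that $R[Q]^{\mathbf 1}$ is finitely generated for every order ideal $Q\ni\hat0$. For $Q=\{\hat0\}$ it is $R$. Otherwise write $Q=Q'\sqcup\{p\}$ with $p\neq\hat0$ maximal in $Q$. By Lemma 6(a) the kernel of the surjection $R[Q]^{\mathbf 1}\to R[Q']^{\mathbf 1}$ is spanned by the pairs $(p,m)$. Since $p$ is maximal in $Q$, these are families vanishing off $p$, with value in $x^pN_p$ at $p$. So the kernel is $x^pN_p\cong N_p^{\mathbf 1}$ up to a degree shift, which is finitely generated over $T$ by the Fact. Hence $R[Q]^{\mathbf 1}$ is finitely generated. So it suffices to assume that $R[P]^c$ is finitely generated over $T$.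

**Step 2: a non-unit weight destroys finiteness.** Suppose $c_p$ is not a unit. Choose a maximal ideal $\mathfrak m\ni c_p$ and put $\kappa=R/\mathfrak m$, $r=|p|\ge1$. There are $T$-linear surjections $R[P]^c\to N_p^c\to\kappa[x_1,\dots,x_r]$, restriction to $[\hat0,p]$ followed by reduction modulo $\mathfrak m$. So $\kappa[x_1,\dots,x_r]$ is a finite module over the $\kappa$-subalgebra generated by the images of $\theta^c_1,\dots,\theta^c_d$. Those of index $>r$ are $0$, and the $r$-th is $\bar c_px_1\cdots x_r=0$. Hence the subalgebra is generated by $r-1$ elements. A ring which is finite over it is integral over it, so $\kappa[x_1,\dots,x_r]$ has transcendence degree at most $r-1$ over $\kappa$. It has transcendence degree $r$, a contradiction. $\square$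

The smallest picture of Step 2 is the edge and point of Section 3 with $c_{12}=0$. Then $t_2$ acts as $0$, and $k[x_1,x_2]$ would have to be finite over a ring generated by one element.

## 9. Relative and equivariant forms

**Proof of Theorem B(3).**

**Step 1: the absolute formula.** By (1), $\mathrm{Tor}^T_i(R[P]^c,R)_j\cong\mathrm{Tor}^T_i(M_P,R)_j$. Elements of a chain in $P$ have distinct ranks, so $\Sigma=\mathrm{Sd}\,P$ satisfies the hypothesis of Proposition 4, which gives the formula.

**Step 2: reduction of the relative formula.** Since $\phi_P$ and $\phi_Q$ commute with restriction, $\phi_P$ maps $J:=\ker(M_P\to M_Q)$ isomorphically onto $I$. So we compute the homology of the Koszul complex $K(J)$. It is a direct sum of copies of $J$ in each position, so there is a short exact sequence of $\mathbb N^d$-graded complexes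
$$0\to K(J)\to K(M_P)\to K(M_Q)\to0.$$

**Step 3: degree by degree.** If some $b_s\ge2$, Step 3 of Proposition 4, applied to $\mathrm{Sd}\,P$ and to $\mathrm{Sd}\,Q$ with the same $d$ colors (some possibly unused by $Q$), shows that $K(M_P)_b$ and $K(M_Q)_b$ are acyclic. The long exact sequence shows that $K(J)_b$ is acyclic. In degree $b=\mathbf 1_S$, the signs in $\Phi$ depend only on $U$ and $S$, so $\Phi$ identifies $K(M_P)_{\mathbf 1_S}\to K(M_Q)_{\mathbf 1_S}$ with the restriction of augmented cochains $\tilde C^\bullet(\mathrm{Sd}\,P|_S)\to\tilde C^\bullet(\mathrm{Sd}\,Q|_S)$: a face goes to itself if it lies in $\mathrm{Sd}\,Q|_S$ and to $0$ otherwise. Hence $K(J)_{\mathbf 1_S}$ is the kernel of this restriction, with homological position $i$ corresponding to cochain degree $|S|-i-1$. Summing over $S$ with $\sum S=j$ gives the formula. $\square$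

**Proof of Theorem B(4).** An element $g\in G$ induces ring isomorphisms $N_p\to N_{gp}$, $x_a\mapsto x_{ga}$, and $M_p\to M_{gp}$, $y_q\mapsto y_{gq}$, all denoted $g$. They commute with restrictions and with $T$, because $G$ preserves rank and $c$ is invariant. They define the action on $R[P]^c$ by $(gf)_{gp}=g(f_p)$, and the action on $M_P$ by $y_q\mapsto y_{gq}$.

**Step 1: choosing lifts equivariantly.** We rerun Step 2 of the proof of (1), one rank at a time, with the extra property
$$\phi_{gq}\,g=g\,\phi_q\qquad\text{for all }g\in G\tag{4}$$
at all constructed $q$. For $\hat0$ it holds since $\phi_{\hat0}=\mathrm{id}_R$. Suppose (4) holds for $|q|<r$, and choose orbit representatives $p$ of the elements of rank $r$. Let $H$ be the image of $\mathrm{Stab}_G(p)$ in the permutations of the atoms below $p$. An element $q\le p$ is determined by its atoms, so $\mathrm{Stab}_G(p)$ acts through $H$ on $M_p,N_p^c,M_{\partial p},N^c_{\partial p}$. By (4) for $q<p$, the glued map $\phi_{\partial p}$ is $H$-equivariant. Let $\phi$ be any lift as in Step 2 of (1). For $h\in H$ the map $h\phi h^{-1}$ is again graded and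 $T$-linear, and it lifts $h\phi_{\partial p}h^{-1}=\phi_{\partial p}$, because restrictions are $H$-equivariant. So the average
$$\phi_p:=\frac1{|H|}\sum_{h\in H}h\phi h^{-1}$$
is a lift of the same map. Hence it is an isomorphism, by the same argument as in (1), and it is $H$-equivariant.

**Step 2: spreading over the orbit.** Put $\phi_{gp}=g\phi_pg^{-1}$ for $g\in G$. If $gp=g'p$, then $g^{-1}g'\in\mathrm{Stab}_G(p)$ commutes with $\phi_p$, so this is well defined. It is an isomorphism. It is compatible with restriction to $q<gp$: writing $\mathrm{res}$ for restrictions, with target as subscript,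
$$\mathrm{res}_q\,g\phi_pg^{-1}=g\,\mathrm{res}_{g^{-1}q}\,\phi_p\,g^{-1}=g\,\phi_{g^{-1}q}\,\mathrm{res}_{g^{-1}q}\,g^{-1}=\phi_q\,g\,\mathrm{res}_{g^{-1}q}\,g^{-1}=\phi_q\,\mathrm{res}_q,$$
where the third equality is (4) in rank $<r$. And (4) holds in rank $r$: $\phi_{g'gp}\,g'=g'g\phi_pg^{-1}=g'\phi_{gp}$.

**Step 3: the conclusion for $\phi_P$.** For $f\in M_P$ with components $f_p\in M_p$,
$$(\phi_P(gf))_{gp}=\phi_{gp}(gf_p)=g\,\phi_p(f_p)=(g\,\phi_P(f))_{gp},$$
so $\phi_P$ is $G$-equivariant.

**Step 4: the conclusion for Tor.** $G$ acts on the Koszul complexes through the module and trivially on the $e_U$, and $\phi_P$ induces an equivariant isomorphism between them. The map $\Phi$ of Proposition 4 is equivariant, since $G$ preserves colors, the vertices of faces are ordered by color, and all signs depend only on colors. Thus $g$ sends the basis cochain $\sigma$ to $g\sigma$ on one side and $\sigma e_U$ to $(g\sigma)e_U$ on the other. So the first isomorphism in (3) is $G$-equivariant. $\square$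

For the face poset of $\Delta$ and $R=k$, parts 1 and 2 together say the following: the elements $\sum_{|F|=i}c_Fx^F$ make $k[\Delta]$ a graded module isomorphic to $k[\mathrm{Sd}\,\Delta]$ exactly when all $c_F\neq0$. Formula (2) is the consequence of the case $c\equiv1$ for Betti numbers.
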